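# Vertex degrees in the uniform spanning tree of a regular graph: a Poisson(1) lower bound

Throughout, graphs are finite, simple and connected. A **uniform spanning tree** (UST) of $G$ is a spanning tree $T$ chosen uniformly from all spanning trees of $G$. We fix a vertex $v$ and write its tree degree as $\deg_T(v)=1+D$, so $D\ge 0$ counts the tree edges at $v$ beyond the one that must be there. For $\lambda\ge0$, $\mathcal P_\lambda$ is a Poisson($\lambda$) variable, $P(\mathcal P_\lambda=i)=e^{-\lambda}\lambda^i/i!$ (so $\mathcal P_0=0$).

## 1. The guess $D\approx\mathcal P_1$, on complete graphs and on graphs with a cut vertex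

Let $G$ be $r$-regular on $n$ vertices, with $r$ large. A spanning tree has $n-1$ edges, so its average degree is $2-2/n$. If $G$ is vertex-transitive, then every vertex has the same expected degree and $\mathbb E D=1-2/n$. There are $r$ edges at $v$, and one may hope that they enter the tree rarely and almost independently, apart from the one that is compulsory. The first guess is therefore
$$D\ \longrightarrow\ \mathcal P_1\quad\text{in law as } r\to\infty .$$

**Complete graphs.** For $G=K_{r+1}$, spanning trees correspond to Prüfer words of length $r-1$ in $r+1$ letters, and the degree of $v$ is one plus the number of occurrences of $v$. Hence $D\sim\mathrm{Bin}(r-1,\frac1{r+1})\to\mathcal P_1$. For $K_4$ this says $P(D=0)=(3/4)^2=9/16$. By hand: $v$ is a leaf in $3\cdot 3$ of the $16$ trees, since there are $3$ trees on the other three vertices and $3$ places to hang $v$. The guess passes.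

**A cut vertex.** Let $4\mid r$. Take two copies of $K_{r+1}$, remove from each a matching of $r/4$ edges, and join a new vertex $v$ to the $r/2$ endpoints of the removed edges in each copy. Each endpoint lost one edge and gained one, and $v$ has degree $r/2+r/2$, so the graph is $r$-regular. Every spanning tree must reach both copies from $v$, so $\deg_T(v)\ge2$ and $P(D=0)=0$. The guess fails for every such $r$.

The failure is in one direction: $D$ was too large. So the guess can be repaired to a one-sided statement: $D$ is asymptotically at least $\mathcal P_1$, stochastically. This is Conjecture 13 of "The Random Walk Construction of Uniform Spanning Trees and Uniform Labelled Trees" (http://www.cs.cmu.edu/afs/cs/academic/class/15859n-f16/RelatedWork/AldousRandomTrees.pdf). The known statement there is the following.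

**Corollary 12.** For each $K$ let $G^K$ be a finite connected $r^K$-regular graph, let $v^K$ be a vertex of $G^K$, and let $1+D^K$ be the degree of $v^K$ in the uniform spanning tree on $G^K$. Suppose $r^K\to\infty$. Then
$$\liminf_K P(D^K\le u)\le P(\mathcal P_{1/2}\le u),\qquad u=0,1,2,\dots$$

**Conjecture 13.** Under the same hypotheses, $\liminf_K P(D^K\le u)\le P(\mathcal P_1\le u)$ for $u=0,1,2,\dots$

We shall prove that the conjecture is true, with $\limsup$ in place of $\liminf$ and with an explicit error. Below, $\mathrm{Ber}(p_j)$ in a sum always denotes independent Bernoulli variables, and $x^+=\max(x,0)$.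

**Theorem A.** Let $G$ be a finite connected simple graph and $v$ a vertex with $d\ge1$ neighbors $w_1,\dots,w_d$ of degrees $d_1,\dots,d_d$. Put $s=\sum_i1/d_i$, and let $1+D$ be the degree of $v$ in the UST of $G$. Then:

1. $D$ has the law of $\sum_{j=1}^{d-1}\mathrm{Ber}(\lambda_j)$ for some $\lambda_1\ge\dots\ge\lambda_{d-1}$ in $(0,1]$.
2. There are $q_1\ge\dots\ge q_{d-1}\ge0$ with $q_j\le\lambda_j$ and
$$\Big(1-\frac2d\Big)s\le\sum_jq_j\le s,\qquad q_j\le\frac2{\min_id_i},\qquad \sum_jq_j^2\le2\sum_{i=1}^d\frac1{d_i^2}.$$
Hence one can couple $D\ge S$, where $S=\sum_j\mathrm{Ber}(q_j)$.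
3. For all $u\ge0$: $P(D\le u)\le P\big(\mathcal P_{(1-2/d)^+s}\le u\big)+2\sum_id_i^{-2}$.

**Corollary A (Conjecture 13, strengthened).** If $G$ is $r$-regular with $r\ge2$, then
$$P(D\le u)\le P(\mathcal P_{1-2/r}\le u)+\tfrac2r\le P(\mathcal P_1\le u)+\tfrac4r,\qquad u=0,1,2,\dots$$
Consequently, under the hypotheses of Corollary 12, $\limsup_KP(D^K\le u)\le P(\mathcal P_1\le u)$ for every $u$. In particular Conjecture 13 holds.

Sections 2 to 5 prove these. Sections 6 to 9 then ask how badly the equality $D\approx\mathcal P_1$ can fail, and determine all limit laws.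

## 2. The generating function of the degree as a determinant

We use three standard tools.

**Laplacian and the weighted matrix-tree theorem.** For edge weights $c(e)>0$, the weighted Laplacian has diagonal entry $\sum_{e\ni x}c(e)$ at $x$ and entry $-c(xy)$ at an edge $xy$. Deleting the row and column of $v$ leaves a matrix whose determinant is $\sum_T\prod_{e\in T}c(e)$, the sum running over spanning trees.

**Loewner order.** For symmetric matrices, $X\succeq Y$ means $x^TXx\ge x^TYx$ for every $x$, and $X\succ Y$ means strict inequality for $x\ne0$. For example, $\begin{pmatrix}0&1\\1&0\end{pmatrix}\preceq I$, since $2x_1x_2\le x_1^2+x_2^2$; but this matrix is neither $\succeq0$ nor $\preceq0$, so the order is only partial. If $X\succeq Y$ then $C^TXC\succeq C^TYC$ for any $C$. If $X\succeq Y$ and both are positive definite, then $Y^{-1}\succeq X^{-1}$.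

**Courant–Fischer.** The $j$-th largest eigenvalue of a symmetric $X$ is $\max_{\dim L=j}\ \min_{x\in L,\,|x|=1}x^TXx$. Hence $X\succeq Y$ implies that the $j$-th largest eigenvalue of $X$ is at least that of $Y$ (Weyl monotonicity).

**Step 1: the Bernoulli representation.** The purpose is to prove part 1 of Theorem A and to identify the $\lambda_j$ as eigenvalues of a matrix we can estimate.

Let $M$ be the unweighted Laplacian of $G$ with the row and column of $v$ deleted. For a vector $x$ on $V\setminus\{v\}$, extended by $x_v=0$, we have $x^TMx=\sum_{ab\in E(G)}(x_a-x_b)^2$. This vanishes only if $x$ is constant on the connected graph $G$, hence zero. So $M\succ0$.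

Let $N=\{w_1,\dots,w_d\}$, and let $E$ be the $(V\setminus\{v\})\times N$ inclusion matrix, so that $Eh$ extends $h\in\mathbb R^N$ by zero. Put
$$H=E^TM^{-1}E ,\tag{1}$$
the $N\times N$ block of $M^{-1}$. Give weight $z>0$ to the edges at $v$ and weight $1$ to all others. The tree weight becomes $z^{\deg_T(v)}$. In the reduced Laplacian only the diagonal entries at the $w_i$ change, from $d_i$ to $d_i-1+z$, so it equals $M-(1-z)EE^T$. By the matrix-tree theorem, and by $\det(I-XY)=\det(I-YX)$,
$$\mathbb Ez^{\deg_T(v)}=\frac{\det(M-(1-z)EE^T)}{\det M}=\det\big(I-(1-z)M^{-1}EE^T\big)=\det\big(I_d-(1-z)H\big).\tag{2}$$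

Now we locate the eigenvalues of $H$.

* $H\succ0$, since $M^{-1}\succ0$ and $E$ is injective.
* $H\preceq I$. Deleting $v$ lowers the degree of each $w_i$ by one, so $M-EE^T$ is the Laplacian of $G\setminus v$, which is $\succeq0$. Thus $M\succeq EE^T$ and $M^{-1/2}EE^TM^{-1/2}\preceq I$. With $Y=M^{-1/2}E$ this says $YY^T\preceq I$, and $H=Y^TY$ has the same nonzero eigenvalues as $YY^T$.
* $H\mathbf 1_d=\mathbf 1_d$. The row sum of $M$ at $x$ is $1$ if $x\in N$ and $0$ otherwise, that is, $M\mathbf 1=E\mathbf 1_d$. So $H\mathbf 1_d=E^TM^{-1}E\mathbf 1_d=E^T\mathbf 1=\mathbf 1_d$.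

So $H$ has the eigenvector $\mathbf 1_d$ with eigenvalue $1$. Since $H$ is symmetric, it maps $\mathbf 1_d^\perp$ to itself. Let $\lambda_1\ge\dots\ge\lambda_{d-1}$ be its eigenvalues there; they lie in $(0,1]$. The eigenvalue $1$ contributes the factor $1-(1-z)=z$ in (2), so
$$\mathbb Ez^{1+D}=z\prod_{j=1}^{d-1}(1-\lambda_j+\lambda_jz).$$
Dividing by $z$ gives the generating function of $\sum_j\mathrm{Ber}(\lambda_j)$, which is part 1. The compulsory tree edge at $v$ is the eigenvector $\mathbf 1_d$.

**Three computations of $H$.** Block inversion gives $H^{-1}=M_{NN}-M_{NR}M_{RR}^{-1}M_{RN}$, where $R$ is the set of vertices other than $v$ and its neighbors. Let $J$ be the all-ones matrix.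

* $K_{r+1}$: here $R$ is empty, $M=(r+1)I-J$, and $H=M^{-1}=(I+J)/(r+1)$, since $J^2=rJ$. So every $\lambda_j=\frac1{r+1}$, as the Prüfer words told us.
* $K_{r,r}$: $N$ is the opposite side, $R$ is the rest of the side of $v$, $M_{NN}=rI$, $M_{RR}=rI$, and $H^{-1}=rI-\frac{r-1}rJ$. On $\mathbf 1^\perp$ this is $r$, so $D\sim\mathrm{Bin}(r-1,\frac1r)\to\mathcal P_1$. For $r=2$ we get $\mathrm{Ber}(1/2)$. Indeed the 4-cycle has four spanning trees, and $v$ is a leaf in two of them.
* $K_{a,a,a}$, with $r=2a$: $N$ consists of the two other parts and induces $K_{a,a}$, with adjacency matrix $A$. Then $H^{-1}=rI-A-\frac{a-1}rJ$. On vectors with sum zero in each part we have $A=J=0$, which gives $r-2$ eigenvalues $\lambda=1/r$. On the vector equal to $1$ on one part and $-1$ on the other, $A$ acts as $-a$ and $J$ as $0$, which gives $\lambda=\frac1{3a}=\frac2{3r}$. So $D\sim\mathrm{Bin}(r-2,\frac1r)+\mathrm{Ber}(\frac2{3r})$, which again tends to $\mathcal P_1$. For $a=1$ this is the triangle: $D\sim\mathrm{Ber}(1/3)$, and $v$ has degree $2$ in one of three trees.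

## 3. A uniform eigenvalue bound gives $\mathcal P_{1/2}$, and $K_{a,a,a}$ blocks $\mathcal P_1$

Part 1 suggests a plan: bound every $\lambda_j$ below by the same number. We start with a lower bound for $H$ that sees only the neighbors of $v$.

**Step 2a: discarding everything outside $N$.** The purpose is to replace $M^{-1}$, which depends on the whole graph, by the inverse of a $d\times d$ block. For a positive definite $X$, $\sup_g(2g^Tb-g^TXg)=b^TX^{-1}b$, attained at $g=X^{-1}b$. Therefore, for $f\in\mathbb R^N$,
$$f^THf=\sup_g\,(2g^TEf-g^TMg)\ \ge\ \sup_{h}\,(2h^Tf-h^TM_{NN}h)=f^T(M_{NN})^{-1}f,$$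
where the inequality restricts $g$ to the form $g=Eh$ and uses $E^TE=I$, $E^TME=M_{NN}$. Hence
$$H\succeq(M_{NN})^{-1}.\tag{3}$$

Write $M_{NN}=W-A$, where $W=\mathrm{diag}(d_i)$ and $A$ is the adjacency matrix of the induced graph $G[N]$. Also
$$x^T(W+A)x=\sum_{w_iw_k\in E(G[N])}(x_i+x_k)^2+\sum_i\big(d_i-\deg_{G[N]}w_i\big)x_i^2\ \ge\ 0 ,\tag{4}$$
because the first sum expands to $\sum_i\deg_{G[N]}(w_i)x_i^2+x^TAx$. So $-A\preceq W$.

**The uniform bound.** Let $G$ be $r$-regular, so $W=rI$. From (4), $M_{NN}=W-A\preceq2rI$, so $H\succeq\frac1{2r}I$ and every $\lambda_j\ge\frac1{2r}$. Coupling the Bernoulli variables one by one, $D$ dominates $\mathrm{Bin}(r-1,\frac1{2r})$, which tends to $\mathcal P_{1/2}$. This recovers the constant $1/2$ of Corollary 12, and no more.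

**Where it stops.** To reach $\mathcal P_1$ this way one would need $\lambda_j\ge(1-o(1))/r$ for all $j$. That is false: in $K_{a,a,a}$ the smallest $\lambda_j$ is $\frac2{3r}$. A neighborhood containing a dense bipartite pattern really does push an eigenvalue below $1/r$.

Nor would it suffice to show that the mean $\mathbb ED=\sum_j\lambda_j$ is about $1$ or more. Numerically, $\lambda=(1,0,0,\dots)$ has mean $1$, but then $D\equiv1$ and $P(D\le1)=1>2/e=P(\mathcal P_1\le1)$. We need a lower bound on the total that is spread over many small eigenvalues.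

In $K_{a,a,a}$ only one eigenvalue was low. The reason is visible in (3): the low eigenvalues come from negative eigenvalues of $A$, and $A$ has zero diagonal, so its eigenvalues sum to zero. The estimate $W-A\preceq2W$ charges every eigenvector for the worst eigenvalue of $A$. We should keep $A$ until after taking the trace.

## 4. Keeping the adjacency matrix to first order, since its trace is zero

The scalar inequality is $\frac1{1-\beta}\ge1+\beta$ for $\beta<1$. Its right side is linear, so the trace of the corresponding matrix does not see $A$ at all.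

**Step 2b: the comparison matrix $Q$.** The purpose is to find $Q\preceq H$ with trace exactly $s$ and all eigenvalues small. Put $B=W^{-1/2}AW^{-1/2}$. The block $M_{NN}=W-A$ is positive definite, since $M$ is, so $I-B=W^{-1/2}(W-A)W^{-1/2}\succ0$, that is, $B\prec I$. By (4), $I+B\succeq0$, that is, $B\succeq-I$. Since functions of $B$ commute,
$$(I-B)^{-1}-I-B=(I-B)^{-1}\big(I-(I-B^2)\big)=B(I-B)^{-1}B\succeq0 .$$
With (3) this gives
$$H\succeq W^{-1/2}(I-B)^{-1}W^{-1/2}\succeq Q:=W^{-1/2}(I+B)W^{-1/2}=W^{-1}+W^{-1}AW^{-1}.\tag{5}$$
From $-I\preceq B\preceq I$,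
$$0\preceq Q\preceq2W^{-1},\tag{6}$$
and since $A$ has zero diagonal,
$$Q_{ii}=\frac1{d_i},\qquad \operatorname{tr}Q=s .\tag{7}$$

**Step 3: restriction to $\mathbf 1_d^\perp$.** The purpose is to pass from $H\succeq Q$ to inequalities between the $\lambda_j$, which live on $\mathbf 1_d^\perp$, and numbers $q_j$ with the stated bounds. Let $P$ be the orthogonal projection onto $\mathbf 1_d^\perp$, and let $q_1\ge\dots\ge q_{d-1}$ be the eigenvalues of the quadratic form $x^TQx$ restricted to $\mathbf 1_d^\perp$ (the compression of $Q$). They are $\ge0$ because $Q\succeq0$.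

*Comparison.* The space $\mathbf 1_d^\perp$ is $H$-invariant, so the $\lambda_j$ are the eigenvalues of the restricted form $x^THx$. By (5) and Weyl monotonicity, $q_j\le\lambda_j$.

*Sum.* In an orthonormal basis whose last vector is $\mathbf 1_d/\sqrt d$, the trace of the compression is the trace of $Q$ minus its last diagonal entry:
$$\sum_jq_j=\operatorname{tr}Q-\tfrac1d\mathbf 1^TQ\mathbf 1 .$$
By (6), $0\le\mathbf 1^TQ\mathbf 1\le2\,\mathbf 1^TW^{-1}\mathbf 1=2s$. With (7), $(1-\frac2d)s\le\sum_jq_j\le s$.

*Maximum.* By (6), $Q\preceq\frac2{\min_id_i}I$, so $q_j\le2/\min_id_i$.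

*Sum of squares.* In the basis above, $PQP$ is $Q$ with its last row and column set to zero, so its Frobenius norm does not exceed that of $Q$. Then, by (6) and (7),
$$\sum_jq_j^2=\|PQP\|_F^2\le\operatorname{tr}(Q^2)=\operatorname{tr}(Q^{1/2}QQ^{1/2})\le\operatorname{tr}(Q^{1/2}\,2W^{-1}Q^{1/2})=2\operatorname{tr}(W^{-1}Q)=2\sum_i\frac1{d_i}\cdot\frac1{d_i}.$$

*Coupling.* Let $U_1,\dots,U_{d-1}$ be independent and uniform on $[0,1]$. Since $q_j\le\lambda_j$, we have $\mathbf 1\{U_j\le q_j\}\le\mathbf 1\{U_j\le\lambda_j\}$. Summing over $j$, we get $S$ on the left and, by part 1, a variable with the law of $D$ on the right. This proves part 2.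

**The two matrices on our examples.** For $K_{r,r}$, $A=0$ and $Q=I/r$, so $q_j=\lambda_j=1/r$. For $K_{a,a,a}$, $Q=\frac1rI+\frac1{r^2}A$. The $q_j$ are $\frac1r$ ($r-2$ times) and $\frac1r-\frac a{r^2}=\frac1{2r}\le\frac2{3r}$. Their sum is $1-\frac3{2r}$, inside $[1-\frac2r,1]$. For $K_{r+1}$, $A=J-I$, so $q_j=\frac1r-\frac1{r^2}=\frac{r-1}{r^2}\le\frac1{r+1}$, with sum $(r-1)^2/r^2=1-\frac2r+\frac1{r^2}$, very close to the lower bound.

## 5. Le Cam's inequality and the error $4/r$

Write $d_{TV}(X,Y)=\sup_F|P(X\in F)-P(Y\in F)|$.

**Le Cam's inequality.** If $S=\sum_j\mathrm{Ber}(q_j)$, then $d_{TV}(S,\mathcal P_{\sum q_j})\le\sum_jq_j^2$. Here is why. The laws $\mathrm{Ber}(q)$ and $\mathcal P_q$ have common mass $\min(1-q,e^{-q})+\min(q,qe^{-q})=1-q+qe^{-q}$. So they can be coupled to differ with probability $q(1-e^{-q})\le q^2$. Couple the summands independently over $j$ and use the union bound.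

**Monotonicity in $\lambda$.** Differentiating, the sum telescopes:
$$\frac d{d\lambda}P(\mathcal P_\lambda\le u)=-P(\mathcal P_\lambda=u)\in[-1,0].\tag{8}$$

**Step 4: Poisson approximation.** The purpose is to turn the coupling $D\ge S$ into part 3. By the coupling, Le Cam's inequality and part 2,
$$P(D\le u)\le P(S\le u)\le P(\mathcal P_{\sum q_j}\le u)+\sum_jq_j^2\le P(\mathcal P_{\sum q_j}\le u)+2\sum_id_i^{-2}.$$
Since $\sum_jq_j\ge(1-2/d)^+s$, monotonicity (8) gives part 3. Theorem A is proved. $\blacksquare$

**Proof of Corollary A.** Here $d=d_i=r$, so $s=1$ and $\sum_id_i^{-2}=1/r$. Part 3 gives the first inequality. By (8), lowering $\lambda$ from $1$ to $1-2/r$ raises $P(\mathcal P_\lambda\le u)$ by at most $2/r$, which gives the second. Letting $r^K\to\infty$ gives the $\limsup$ statement, and $\liminf\le\limsup$ gives Conjecture 13. $\square$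

**Sharpness.** For $K_{r+1}$, $D\to\mathcal P_1$, so the constant $1$ cannot be raised. Moreover
$$P(D=0)=\Big(1-\tfrac1{r+1}\Big)^{r-1}=e^{-(r-1)\log(1+1/r)}=e^{-1+\frac3{2r}+O(r^{-2})}=e^{-1}\Big(1+\frac3{2r}+O(r^{-2})\Big),$$
since $(r-1)\big(\frac1r-\frac1{2r^2}+O(r^{-3})\big)=1-\frac3{2r}+O(r^{-2})$. So an error of order $1/r$ is unavoidable.

**Non-regular graphs.** Suppose that along a sequence $\min_id_i\to\infty$ and $\sum_i1/d_i\to s$. Then $\limsup P(D\le u)\le P(\mathcal P_s\le u)$. If $s=0$ the right side is $1$. If $s>0$, then $d\ge(\min_id_i)\sum_i1/d_i\to\infty$ and $\sum_id_i^{-2}\le(\sum_i1/d_i)/\min_id_i\to0$, and part 3 applies.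

## 6. All limit laws: statement, and the case of unbounded means

In the cut-vertex example of Section 1 we had $D\ge1$ always. How else can $D$ exceed $\mathcal P_1$? Consider all sequences as in Corollary 12: $r^K$-regular, $r^K\to\infty$.

**Theorem B.**

(a) Along any subsequence with $\mathbb ED^K\to\infty$, $P(D^K\le u)\to0$ for all $u$.

(b) The probability laws on $\{0,1,2,\dots\}$ that occur as weak limits of $D^K$ are exactly the laws of
$$\mathcal P_1+\mathcal P_c+\sum_i\mathrm{Ber}(p_i)\quad(\text{all independent}),\qquad c\ge0,\ p_i\in(0,1],\ \sum_ip_i<\infty,$$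
where the list $(p_i)$ is finite (possibly empty) or countable.

(c) The following are equivalent: (i) $D^K\to\mathcal P_1$ in law; (ii) $\mathbb ED^K\to1$; (iii) $P(D^K\le u)\to P(\mathcal P_1\le u)$ for some one $u\ge0$.

**Proof of (a).** By part 1 of Theorem A, $\mathrm{Var}\,D=\sum_j\lambda_j(1-\lambda_j)\le\mathbb ED$. When $\mathbb ED>u$, Chebyshev gives $P(D\le u)\le\mathbb ED/(\mathbb ED-u)^2$, which tends to $0$ as $\mathbb ED\to\infty$. $\square$

## 7. Every limit law contains an independent $\mathcal P_1$

This is the necessity half of (b). Let $D^K\to\nu$ in law, with $\nu$ a probability law.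

**Step 1: compactness of the parameters.** The purpose is to extract limits of the $\lambda_j^K$. The means are bounded, $\mathbb ED^K\le C$; otherwise (a) along a subsequence would give $\nu(\{0,\dots,u\})=0$ for all $u$. Write $D^K=\sum_j\mathrm{Ber}(\lambda_j^K)$ in law, with $\lambda_j^K$ decreasing in $j$ and padded with zeros. Since $j\lambda_j^K\le\sum_{i\le j}\lambda_i^K\le C$,
$$\lambda_j^K\le C/j .\tag{9}$$
By a diagonal argument pass to a subsequence with $\lambda_j^K\to p_j$ for every $j$ and $\mathbb ED^K\to m$. By Fatou's lemma, $\sum_jp_j\le m$.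

**Step 2: the form of the limit.** The purpose is to show that mass lost in $\sum_jp_j\le m$ reappears as a Poisson variable. Fix $z\in(0,1)$, $t=1-z$, and put $\varphi(x)=\log(1-tx)+tx$. The function $\varphi(x)/x^2$ is continuous on $(0,1]$ with limit $-t^2/2$ at $0$, so $|\varphi(x)|\le c_tx^2$ on $[0,1]$. Then
$$\log\mathbb Ez^{D^K}=\sum_j\log(1-t\lambda_j^K)=\sum_j\varphi(\lambda_j^K)-t\,\mathbb ED^K .$$
By (9) the terms of the sum are dominated by $c_tC^2/j^2$, so by dominated convergence the right side tends to
$$\sum_j\varphi(p_j)-tm=\sum_j\log(1-tp_j)-t\Big(m-\sum_jp_j\Big).$$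
The left side tends to the logarithm of the generating function of $\nu$ at $z$. So $\nu$ is the law of $\mathcal P_{c'}+\sum_j\mathrm{Ber}(p_j)$ with $c'=m-\sum_jp_j\ge0$; terms with $p_j=0$ may be dropped.

**Step 3: $c'\ge1$.** The purpose is to use that the $q_j$ of Theorem A are both small and of total nearly $1$, so a fixed number of them carries nothing. With $d=d_i=r^K$, part 2 gives, for fixed $J$,
$$\sum_{j>J}\lambda_j^K\ \ge\ \sum_{j>J}q_j^K=\sum_jq_j^K-\sum_{j\le J}q_j^K\ \ge\ 1-\frac2{r^K}-J\,\frac2{r^K}.$$
The left side is $\mathbb ED^K-\sum_{j\le J}\lambda_j^K\to m-\sum_{j\le J}p_j$. So $m-\sum_{j\le J}p_j\ge1$ for every $J$, and $J\to\infty$ gives $c'\ge1$. Put $c=c'-1$; then $\mathcal P_{c'}$ has the law of $\mathcal P_1+\mathcal P_c$ with independent terms. $\square$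

## 8. Realizing every law: blobs attached by bundles of edges

This is the sufficiency half of (b).

**Step 1: reduction to finitely many rational Bernoulli terms.** The set of attainable laws is closed under weak convergence. Indeed, if attainable $\nu_n\to\nu$, then, for a metric of weak convergence, choose for each $n$ one graph with $r\ge n$ and law of $D$ within $1/n$ of $\nu_n$; the resulting laws tend to $\nu$. Every law in (b) is a weak limit of laws of $\mathcal P_1+\sum_{i\le m}\mathrm{Ber}(p_i)$ with rational $p_i\in(0,1]$: truncate the sum, replace $\mathcal P_c$ by $\mathrm{Bin}(n,c/n)$, and approximate all parameters by rationals. So fix rationals $p_1,\dots,p_m\in(0,1]$. Write $p_i=b_i/L_i$ with $b_i,L_i$ even and $1\le b_i\le L_i$ (double the numerator and denominator). Put $\ell_i=L_i-b_i$, $B=\sum_ib_i$, $\Lambda=\sum_i\ell_i$; all are even.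

**Step 2: the graph.** The plan is to attach a dense blob $C_i$ to the rest of the graph by a bundle of $L_i$ edges, of which $b_i$ end at $v$. If the tree uses exactly one edge of the bundle, uniformly distributed, then that edge adds $\mathrm{Ber}(b_i/L_i)$ to the degree of $v$. Let $r$ be even and large.

* $C_i$ is $K_{r+1}$ minus a matching of $L_i/2$ edges. The $L_i$ endpoints of the matching, its *ports*, have degree $r-1$; all other vertices have degree $r$.
* $W^+$ is a graph on $r+2$ vertices, one of which is $v$, given by its complement. In the complement, $v$ is joined to $B+1$ vertices that have no other complement edge. On the remaining $(r+2)-1-(B+1)=r-B$ vertices, the complement consists of $\Lambda/2$ disjoint paths on $4$ vertices and a perfect matching of the other $r-B-2\Lambda$ vertices, an even number. A vertex of complement degree $k$ has degree $r+1-k$ in $W^+$. So $v$ has degree $r-B$, the $\Lambda$ inner path vertices (the ports of $W^+$) have degree $r-1$, and all others have degree $r$.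
* $F_i$: join $b_i$ ports of $C_i$ to $v$, and the other $\ell_i$ ports of $C_i$ to ports of $W^+$. Each port of $W^+$ and of each $C_i$ is used exactly once. So $|F_i|=L_i$.

Let $G$ be the result. It is simple. Each port gains one edge and $v$ gains $B$, so $G$ is $r$-regular. It is connected, since (as the next step shows) any two vertices of $C_i$, or of $W^+$, have a common neighbor there, and each $F_i$ is nonempty.

For example, for the single parameter $p=\frac12=\frac24$: $C$ is $K_{r+1}$ minus two disjoint edges, and the complement of $W^+$ is a star with center $v$ and three leaves, one 4-vertex path, and $(r-6)/2$ disjoint edges. Two ports of $C$ are joined to $v$ and two to the inner vertices of the path. For $p=1=\frac22$, the blob meets the rest only at $v$, and $v$ is a cut vertex as in Section 1.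

**Effective resistance.** A unit flow $\theta$ from $x$ to $y$ has energy $\sum_e\theta(e)^2$. The minimum energy over unit flows is the effective resistance $R_{\rm eff}(x,y)$ (Thomson's principle, for unit resistances), and it is attained by the unit current flow; if $x=y$ all is zero. A flow in a subgraph is a flow in the graph, so adding edges cannot raise $R_{\rm eff}$ (Rayleigh monotonicity). Kirchhoff's formula says $P(e\in T)=R_{\rm eff}(x,y)$ for an edge $e=xy$. In a triangle, sending $\frac23$ along $xy$ and $\frac13$ around gives energy $\frac49+\frac19+\frac19=\frac23$, and indeed $e$ lies in two of the three trees.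

Two vertices with at least $k\ge1$ common neighbors have $R_{\rm eff}\le\frac2k$: send $\frac1k$ along each of $k$ paths of length two. If they are also adjacent, the conductances $1$ and $\frac k2$ add, so $R_{\rm eff}\le(1+\frac k2)^{-1}$.

**Step 3: resistances inside the pieces.** The purpose is to see that $C_i$ and $W^+$ act almost as single points. In $C_i$, two vertices have $r-1$ others, and each misses at most one of them, so they have at least $r-3$ common neighbors. In $W^+$, two vertices have $r$ others. At most one of the pair has complement degree exceeding $2$, and all complement degrees are at most $\max(B+1,2)$. So at most $\max(B+3,4)\le2B+4$ of the others are missed, and at least $r-2B-4$ common neighbors remain. Hence, for $r$ large, all effective resistances inside $C_i$ (as a graph by itself) and inside $W^+$ are at most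
$$\rho=\frac2{r-2B-4}=O(1/r).$$

**Step 4: each blob is attached by one edge, with high probability.** Let $e=xy\in F_i$ with $x\in C_i$. For each $f=x_fy_f\in F_i$ with $x_f\in C_i$, form a unit flow from $x$ to $y$: the unit current flow in $C_i$ from $x$ to $x_f$, then $f$, then the unit current flow in $W^+$ from $y_f$ to $y$. Average these $L_i$ flows. On $F_i$ each edge carries $1/L_i$, so the energy there is $L_i\cdot L_i^{-2}=1/L_i$. By convexity of the energy, the averaged flow has energy at most $\rho$ in $C_i$ and at most $\rho$ in $W^+$. By Thomson's principle and Kirchhoff's formula,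
$$P(e\in T)=R_{\rm eff}(x,y)\le\frac1{L_i}+2\rho .$$
Since $C_i$ is connected to the rest of $G$ only through $F_i$, always $|T\cap F_i|\ge1$. So $P(|T\cap F_i|\ge2)\le\mathbb E|T\cap F_i|-1\le2\rho L_i$, and
$$P(\exists i:\ |T\cap F_i|\ge2)\le2\rho\sum_iL_i\longrightarrow0\qquad(r\to\infty).$$

**Step 5: the conditional law.** The purpose is to split $D$ into independent parts. Let $\mathcal G$ be the event that $|T\cap F_i|=1$ for all $i$, so $P(\mathcal G)\to1$. On $\mathcal G$, write $T\cap F_i=\{e_i\}$. A tree path between two vertices of $C_i$ cannot leave $C_i$, because it would need two edges of $F_i$. A tree path between two vertices of $W^+$ cannot enter any $C_i$, for the same reason. So $T[C_i]$ and $T[W^+]$ are spanning trees of $C_i$ and $W^+$. Conversely, any choice of one edge in each $F_i$, one spanning tree of each $C_i$ and one of $W^+$ unites to a spanning tree of $G$ in $\mathcal G$. This is a bijection onto a product set, so given $\mathcal G$ all choices are independent and uniform. Let $1+D_W$ be the degree of $v$ in the UST of $W^+$. Given $\mathcal G$, since $\deg_T(v)=\deg_{T[W^+]}(v)+\#\{i:v\in e_i\}$,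
$$D\ \text{ has the law of }\ D_W+\sum_{i\le m}\mathrm{Ber}(b_i/L_i),\quad\text{all terms independent}.$$
Removing the conditioning changes the law by at most $P(\mathcal G^c)\to0$ in total variation. It remains to show $D_W\to\mathcal P_1$.

**Step 6: $D_W\to\mathcal P_1$.** The purpose is to match the lower bound of Theorem A, applied to $W^+$, with an upper bound on the mean. In $W^+$ we have $d=r-B$, and the neighbors of $v$ have degree $r$ or $r-1$. So $\frac{r-B}r\le s\le\frac{r-B}{r-1}$ and $s\to1$. Part 2 gives a coupling $D_W\ge S=\sum_j\mathrm{Ber}(q_j)$ with $\sum_jq_j\to1$ and $\sum_jq_j^2\le\frac{2(r-B)}{(r-1)^2}\to0$. By Le Cam's inequality, $S\to\mathcal P_1$.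

If $w$ is adjacent to $v$ in $W^+$, then of the $r$ other vertices at most $(B+1)+2$ are missed, so $v,w$ have at least $r-B-3$ common neighbors besides the edge $vw$. Thus
$$R_{\rm eff}(v,w)\le\Big(1+\frac{r-B-3}2\Big)^{-1}=\frac2{r-B-1}.$$
Summing Kirchhoff's formula over the $r-B$ edges at $v$ gives $1+\mathbb ED_W\le\frac{2(r-B)}{r-B-1}\to2$. As $\mathbb ES=\sum_jq_j\to1$, we get $\mathbb E(D_W-S)\le o(1)$. Since $D_W-S$ is a nonnegative integer, $P(D_W\ne S)\le\mathbb E(D_W-S)\to0$, and $D_W\to\mathcal P_1$. This proves (b). $\square$

## 9. When $D^K\to\mathcal P_1$: one mean or one probability decides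

**Proof of (c).**

*(ii) $\Rightarrow$ (i).* By part 2 of Theorem A, couple $D^K\ge S^K$ with $1-2/r^K\le\mathbb ES^K\le1$ and $\sum_j(q_j^K)^2\le2/r^K$. By Le Cam's inequality $S^K\to\mathcal P_1$. If $\mathbb ED^K\to1$, then $P(D^K\ne S^K)\le\mathbb E(D^K-S^K)\to0$, so $D^K\to\mathcal P_1$.

*(i) $\Rightarrow$ (ii).* By (a), $\mathbb ED^K$ is bounded, since along a subsequence with means tending to infinity every $P(D^K\le u)$ would tend to $0$. As $\mathrm{Var}\,D^K\le\mathbb ED^K$, the second moments are bounded, so the $D^K$ are uniformly integrable and $\mathbb ED^K\to\mathbb E\mathcal P_1=1$.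

*(i) $\Rightarrow$ (iii).* This is immediate, for every $u$.

*(iii) $\Rightarrow$ (i).* Fix the $u$ of (iii) and take any subsequence. Along no further subsequence can $\mathbb ED^K\to\infty$, since by (a) that would give $P(D^K\le u)\to0$, while $P(\mathcal P_1\le u)>0$. So the means are bounded, the laws are tight, and some further subsequence converges. By (b) its limit is the law of $\mathcal P_1+X$, with $X\ge0$ integer-valued and independent of $\mathcal P_1$. By (iii),
$$P(\mathcal P_1\le u)=P(\mathcal P_1+X\le u)=\sum_{x\ge0}P(X=x)\,P(\mathcal P_1\le u-x).$$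
For every integer $x\ge1$, $P(\mathcal P_1\le u-x)\le P(\mathcal P_1\le u-1)<P(\mathcal P_1\le u)$, because $P(\mathcal P_1=u)>0$. So equality forces $X=0$ almost surely. Every subsequence thus has a further subsequence converging to $\mathcal P_1$, which is (i). $\blacksquare$
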